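\title{The order of an indifference graph is a signed sum of its degrees}

\begin{abstract}
An indifference graph has a finite multiset of real numbers as its vertices, two of them being adjacent when they are at distance at most one; every vertex carries a loop, which counts once in its degree. We prove that the order of such a graph is a sum of its degrees with coefficients in $\{-1,0,1\}$. Hence every common divisor of the degrees divides the order, which proves a conjecture on indifference graphs and numerical monoids. The proof turns the statement into a connectivity question and settles that question by the handshake lemma. We then ask for which numerical monoids $S$ the order lies in $S$ whenever all degrees do. The Arf property is sufficient, a weakened form of it is necessary, and the two conditions agree when $S$ has no element strictly between its least positive element $m$ and $2m$. For interval graphs with intervals of arbitrary lengths, divisibility by $k$ passes from the degrees to the order only for $k\le 2$.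
\end{abstract}

\section{Introduction}

Place finitely many points on the real line, repetitions allowed, and let each point count the points within distance $1$ of it, itself included. What do these local counts say about the total number of points?

An \emph{indifference graph} is an undirected graph $G$ whose vertices form a finite multiset of real numbers and whose edges are the pairs of vertices at distance at most $1$. Copies of the same number are distinct, adjacent vertices. Every vertex is within distance $1$ of itself, so it carries a loop, and the loop contributes $1$ to its degree. Thus $\deg(v)=|N[v]|$, where the \emph{closed neighborhood} $N[v]$ is the set of vertices adjacent to $v$, including $v$. The \emph{order} $|G|$ is the number of vertices.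

A \emph{numerical monoid} is a subset $S$ of $\mathbb{N}_0=\{0,1,2,\dots\}$ that contains $0$ and is closed under addition. We do not require $\mathbb{N}_0\setminus S$ to be finite, so $k\mathbb{N}_0=\{kn:n\in\mathbb{N}_0\}$ is a numerical monoid for every $k\in\mathbb{N}_0$. A graph $G$ \emph{respects} $S$ if
\[
\deg(v)\in S \text{ for all vertices } v \quad\Longrightarrow\quad |G|\in S .
\]
The empty graph has order $0$ and respects every $S$, so in proofs we always take $G$ nonempty.

If the points form far-apart clusters, each a repeated real number, of sizes $s_1,\dots,s_t$, then the degrees are the $s_i$ and the order is their sum. Closure under addition is exactly what these graphs demand of $S$, and this makes monoids the natural sets to ask about. More generally, if some closed neighborhoods partition the vertex set, then the order is a sum of degrees and $G$ respects every numerical monoid. Such a partition need not exist (Example~\ref{ex:five}), so a monoid can fail to be respected, and one looks first at the monoids $k\mathbb{N}_0$. That every indifference graph respects $2\mathbb{N}_0$ is a known result of Balof and Pinchasi. This case needs only the loops (Lemma~\ref{lem:handshake}).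 For $k=3$ the loops are not enough: a cycle of length $4$ with a loop at each vertex has all degrees $3$ and order $4$. On a line, however, the points cannot close up into a cycle, and the following was conjectured in \cite[Conjecture~1.3]{conj}:
\begin{quote}
\emph{Every indifference graph respects $k\mathbb{N}_0$, for all $k\in\mathbb{N}_0$.}
\end{quote}
We prove this. The order is always a combination of degrees, provided that minus signs are allowed. For a function $w$ on the vertices and a set $X$ of vertices, write $w(X)=\sum_{v\in X}w(v)$.

\begin{theorem}\label{thm:main}
Let $G$ be an indifference graph with vertex set $V$. There are coefficients $\varepsilon_v\in\{-1,0,1\}$, $v\in V$, such that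
\begin{itemize}
\item[(a)] $\sum_{v\in V}\varepsilon_v\deg(v)=|G|$;
\item[(b)] $\sum_{v\in N[u]}\varepsilon_v=1$ for every $u\in V$;
\item[(c)] $w(V)=\sum_{v\in V}\varepsilon_v\,w(N[v])$ for every abelian group $A$ and every $w\colon V\to A$.
\end{itemize}
Consequently $\gcd\{\deg(v):v\in V\}$ divides $|G|$, and $G$ respects $k\mathbb{N}_0$ for every $k\in\mathbb{N}_0$.
\end{theorem}

Because of the minus signs, a monoid that is to be respected should tolerate some subtraction. A numerical monoid $S$ is \emph{Arf} if
\[
x,y,z\in S,\quad y\le\min(x,z)\quad\Longrightarrow\quad x+z-y\in S .
\]
For instance, $k\mathbb{N}_0$ is Arf, since $x+z-y$ is a nonnegative multiple of $k$. For $S\ne\{0\}$ let $m=\min(S\setminus\{0\})$, and consider the weaker condition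
\[
\text{(A)}\qquad x,y,z\in S,\quad y\le\min(x,z),\quad x+z-y\ge 2m\quad\Longrightarrow\quad x+z-y\in S .
\]

\begin{theorem}\label{thm:monoids}
Let $S$ be a numerical monoid.
\begin{itemize}
\item[(i)] If $S$ is Arf, then every indifference graph respects $S$.
\item[(ii)] If $S\ne\{0\}$ and every indifference graph respects $S$, then $S$ satisfies \textup{(A)}.
\item[(iii)] If $S\ne\{0\}$ has no element strictly between $m$ and $2m$, then every indifference graph respects $S$ if and only if $S$ is Arf.
\item[(iv)] In general, neither \textup{(i)} nor \textup{(ii)} has a converse.
\end{itemize}
\end{theorem}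

Outside case (iii) we do not have a full classification of the monoids that all indifference graphs respect.

Replacing the vertex $x$ by the interval $[x-\tfrac12,x+\tfrac12]$ turns adjacency into intersection. So indifference graphs are the special case, with all intervals of length $1$, of \emph{interval graphs}: the vertices form a finite multiset of closed bounded intervals, two vertices are adjacent when the intervals meet, and again each vertex has a loop that counts once. The common length cannot be dropped.

\begin{theorem}\label{thm:interval}
Let $k\in\mathbb{N}_0$. All interval graphs respect $k\mathbb{N}_0$ if and only if $k\in\{0,1,2\}$.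
\end{theorem}

Section~\ref{sec:cuts} encodes the closed neighborhoods as edges of an auxiliary graph, and Section~\ref{sec:parity} proves the connectivity lemma on which everything rests, and with it Theorem~\ref{thm:main}. Sections~\ref{sec:arf}--\ref{sec:converses} prove Theorem~\ref{thm:monoids}, and Section~\ref{sec:interval} proves Theorem~\ref{thm:interval}.

\section{The cut graph}\label{sec:cuts}

Let $G$ be an indifference graph of order $n\ge1$. List its vertices as $x_1\le\dots\le x_n$ and refer to them by their indices, so that $N[i]=\{j:|x_i-x_j|\le1\}$. This set contains $i$ and consists of consecutive indices: if $j\le h\le i$ and $j\in N[i]$, then $0\le x_i-x_h\le x_i-x_j\le1$, and if $i\le h\le j$ and $j\in N[i]$, then $0\le x_h-x_i\le x_j-x_i\le 1$. Write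
\[
N[i]=\{\ell_i,\ell_i+1,\dots,r_i\},\qquad \deg(i)=r_i-(\ell_i-1)\ge1 .
\]

A partition of the vertex set into closed neighborhoods is a tiling of $\{1,\dots,n\}$ by blocks, each starting just after the previous one ends. It is best described by the places where the list is cut. For $0\le j\le n$, think of $j$ as the \emph{cut} that separates vertices $1,\dots,j$ from vertices $j+1,\dots,n$. The block $N[i]$ lies between the cuts $\ell_i-1$ and $r_i$.

\begin{definition}
The \emph{cut graph} $H$ of $G$ is the multigraph with vertex set $\{0,1,\dots,n\}$ and $n$ edges $e_1,\dots,e_n$, where $e_i$ joins $\ell_i-1$ and $r_i$. The \emph{length} of $e_i$ is the difference of its ends, which is $\deg(i)$.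
\end{definition}

A tiling by closed neighborhoods is a path in $H$ from $0$ to $n$ all of whose steps go to the right. A path that also steps to the left still displays $n$ as a sum of lengths, with a minus sign for each step to the left.

\begin{example}\label{ex:five}
Take the five points $0,\ 0.8,\ 1.2,\ 1.6,\ 2.4$. Of the ten pairs, those at distance at most $1$ are
\[
\{0,0.8\},\quad\{0.8,1.2\},\quad\{0.8,1.6\},\quad\{1.2,1.6\},\quad\{1.6,2.4\};
\]
the other five distances are $1.2,\ 1.6,\ 2.4,\ 1.6,\ 1.2$. The closed neighborhoods are $\{1,2\}$, $\{1,2,3,4\}$, $\{2,3,4\}$, $\{2,3,4,5\}$, $\{4,5\}$, and the edges $e_1,\dots,e_5$ of $H$ are $\{0,2\}$, $\{0,4\}$, $\{1,4\}$, $\{1,5\}$, $\{3,5\}$; see Figure~\ref{fig:five}. Moving right from $0$ we reach $2$ or $4$, and no edge leaves these cuts to the right, so there is no tiling. But $0\to4\to1\to5$ is a path, and it gives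
\[
5=4-3+4=\deg(2)-\deg(3)+\deg(4).
\]
The same path says more: the blocks $N[2]$ and $N[4]$ together cover vertices $1$ and $5$ once and vertices $2,3,4$ twice, and subtracting $N[3]$ removes the excess. This is Theorem~\ref{thm:main} with $\varepsilon=(0,1,-1,1,0)$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=0.7cm]
\draw (0,0)--(5,0);
\foreach \x in {0,...,5} {\draw[dotted] (\x,0)--(\x,5.7); \node[below] at (\x,0) {$\x$};}
\foreach \x in {1,...,5} {\fill (\x-0.5,0) circle (2pt); \node[below] at (\x-0.5,-0.1) {\scriptsize $x_{\x}$};}
\draw (0,5)--(2,5); \node[above] at (0.5,5) {$e_1$};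
\draw[very thick,->] (0,4)--(4,4); \node[above] at (1.5,4) {$e_2$};
\draw[very thick,->] (4,3)--(1,3); \node[above] at (2.5,3) {$e_3$};
\draw[very thick,->] (1,2)--(5,2); \node[above] at (3.5,2) {$e_4$};
\draw (3,1)--(5,1); \node[above] at (4.5,1) {$e_5$};
\end{tikzpicture}
\caption{The cut graph of the indifference graph on $x_1,\dots,x_5=0,\ 0.8,\ 1.2,\ 1.6,\ 2.4$. The dots are the vertices in increasing order (not to scale) and the dotted lines are the cuts $0,\dots,5$. The edge $e_i$ joins the two cuts that enclose the closed neighborhood of $x_i$. The arrows form the path $0\to4\to1\to5$.}
\label{fig:five}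
\end{figure}

\section{Connectivity by parity}\label{sec:parity}

We must show that a path from $0$ to $n$ always exists. Building it step by step looks unpromising, because $H$ has dead ends (the cut $2$ in Figure~\ref{fig:five}) and need not be connected (Example~\ref{ex:path}). We argue instead with the whole component of $0$. Whether $n$ belongs to it is decided by the parity of the number of times we enter or leave the component while scanning $0,1,\dots,n$, and for parity there is a tool that works in every graph with loops.

\begin{lemma}[Handshake lemma]\label{lem:handshake}
Let $\Gamma$ be a finite graph with exactly one loop at each vertex, the loop counting once in the degree. If all degrees of $\Gamma$ are even, then $|\Gamma|$ is even.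
\end{lemma}

\begin{proof}
In the sum of all degrees each loop is counted once and each other edge twice, so $\sum_v\deg(v)=|\Gamma|+2E$, where $E$ is the number of edges that are not loops. The left side is even.
\end{proof}

Applied to $G$ itself, the lemma gives the case $k=2$ and nothing else. We apply it to an induced subgraph chosen with the help of $H$.

\begin{lemma}\label{lem:key}
The cuts $0$ and $n$ lie in the same connected component of $H$.
\end{lemma}

\begin{proof}
Let $\chi\colon\{0,\dots,n\}\to\{0,1\}$ be the indicator function of the component of $H$ that contains $0$, and let
\[
M=\{\,j\in\{1,\dots,n\}:\chi(j)\ne\chi(j-1)\,\}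
\]
be the set of vertices of $G$ across which $\chi$ changes. The difference $\chi(j)-\chi(j-1)$ is $\pm1$ for $j\in M$ and $0$ otherwise. So for all cuts $p\le q$,
\begin{equation}\label{eq:parity}
|M\cap\{p+1,\dots,q\}|\equiv\sum_{j=p+1}^{q}\bigl(\chi(j)-\chi(j-1)\bigr)=\chi(q)-\chi(p)\pmod 2 .
\end{equation}
Take $p=\ell_i-1$ and $q=r_i$. These cuts are joined by $e_i$, so $\chi(p)=\chi(q)$, and $|M\cap N[i]|$ is even for every vertex $i$. Let $\Gamma$ be the subgraph of $G$ induced on $M$. It has a loop at each vertex, and the degree of $i\in M$ in $\Gamma$ is $|M\cap N[i]|$. By Lemma~\ref{lem:handshake}, $|M|$ is even. Now \eqref{eq:parity} with $p=0$ and $q=n$ shows that $\chi(n)-\chi(0)$ is even, so $\chi(n)=\chi(0)=1$.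
\end{proof}

\begin{example}\label{ex:path}
For the points $0,1,2,3,4$ the closed neighborhoods are $\{1,2\}$, $\{1,2,3\}$, $\{2,3,4\}$, $\{3,4,5\}$, $\{4,5\}$, and the edges of $H$ are $\{0,2\}$, $\{0,3\}$, $\{1,4\}$, $\{2,5\}$, $\{3,5\}$. The components are $\{0,2,3,5\}$ and $\{1,4\}$, so $M=\{1,2,4,5\}$. Each closed neighborhood contains exactly two elements of $M$, and the edges $\{1,2\}$ and $\{4,5\}$ of $G$ pair off the elements of $M$. There are two paths from $0$ to $5$, through $2$ and through $3$, so the coefficients in Theorem~\ref{thm:main} are not unique.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}]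
By Lemma~\ref{lem:key} there is a path $0=p_0,p_1,\dots,p_s=n$ in $H$ with distinct vertices. Let $e_{i_t}$ be the edge used from $p_{t-1}$ to $p_t$; the indices $i_1,\dots,i_s$ are distinct because the $p_t$ are. Put $\varepsilon_{i_t}=1$ if the step goes from $\ell_{i_t}-1$ to $r_{i_t}$, put $\varepsilon_{i_t}=-1$ if it goes from $r_{i_t}$ to $\ell_{i_t}-1$, and put $\varepsilon_i=0$ for the unused edges. These coefficients depend only on $G$ and the path.

Let $w\colon V\to A$ and $f(j)=w(1)+\dots+w(j)$ for $0\le j\le n$, with $f(0)=0$. Then $f(r_i)-f(\ell_i-1)=w(N[i])$, so $f(p_t)-f(p_{t-1})=\varepsilon_{i_t}w(N[i_t])$. Summing over $t$ gives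
\[
w(V)=f(n)-f(0)=\sum_{t=1}^s\bigl(f(p_t)-f(p_{t-1})\bigr)=\sum_{i=1}^n\varepsilon_i\,w(N[i]),
\]
which is (c). Taking $A=\mathbb{Z}$ and $w\equiv1$ gives (a). Taking $A=\mathbb{Z}$ and $w$ the indicator function of a vertex $u$ gives $1=\sum_{i:\,u\in N[i]}\varepsilon_i$, and this is (b), since $u\in N[i]$ if and only if $i\in N[u]$.

By (a), every common divisor of the degrees divides $n$. This gives the statement on the greatest common divisor and shows that $G$ respects $k\mathbb{N}_0$ for $k\ge1$. For $k=0$ we have $0\mathbb{N}_0=\{0\}$, and a nonempty graph respects it vacuously, because all degrees are at least $1$.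
\end{proof}

\begin{remark}\label{rem:hyp}
The argument uses three properties of the sets $N[i]$. That they consist of consecutive indices is needed to define $H$; Section~\ref{sec:interval} shows what happens without it. That $i\in N[i]$ and that adjacency is symmetric are both used in Lemma~\ref{lem:handshake}. If loops were not counted, a single vertex would have degree $0\in k\mathbb{N}_0$ and order $1$. For the asymmetric system $N[1]=N[2]=\{1,2\}$, $N[3]=\{2,3\}$ the edges of $H$ are $\{0,2\}$, $\{0,2\}$, $\{1,3\}$; the cuts $0$ and $3$ are not connected, all the sets have size $2$, and $n=3$.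
\end{remark}

\section{Arf monoids are respected}\label{sec:arf}

For a general monoid the identity $n=\sum\varepsilon_i\deg(i)$ is not enough, since $S$ is not closed under subtraction. The path carries more information than the identity: all its partial sums lie in $[0,n]$. We use this to shorten the path until one step remains. Closure under addition merges two steps in the same direction, and the Arf property merges a zigzag of three steps whose middle step is the shortest. A merged step need not be an edge of $H$, so we work in a larger class of sequences.

\begin{proof}[Proof of Theorem~\ref{thm:monoids}\,(i)]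
Let $S$ be Arf, and let $G$ be an indifference graph of order $n\ge1$ with all degrees in $S$. Call a sequence of integers $0=q_0,q_1,\dots,q_s=n$ \emph{admissible} if all $q_t$ lie in $[0,n]$ and all step lengths $L_t=|q_t-q_{t-1}|$ lie in $S\setminus\{0\}$. A path from $0$ to $n$ in $H$, which exists by Lemma~\ref{lem:key}, is admissible, because its step lengths are degrees. Choose an admissible sequence with $s$ minimal. If $s=1$, then $n=L_1\in S$ and we are done. Suppose that $s\ge2$.

\emph{The directions alternate.} If steps $t$ and $t+1$ had the same direction, deleting $q_t$ would replace them by one step of length $L_t+L_{t+1}\in S\setminus\{0\}$, against minimality.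

\emph{The shape of the ends.} The first step goes up because $q_0=0\le q_1$, and the last step goes up because $q_{s-1}\le n=q_s$. With alternation, $s$ is odd, so $s\ge3$, and steps $2$ and $s-1$ go down. From $q_2=L_1-L_2\ge0$ we get $L_1\ge L_2$, and from $q_{s-2}=n-L_s+L_{s-1}\le n$ we get $L_s\ge L_{s-1}$. Hence the minimum of $L_1,\dots,L_s$ is attained at some $t$ with $2\le t\le s-1$. This is where the confinement to $[0,n]$ is used: it provides a shortest step with a neighbor on each side.

\emph{Merging a zigzag.} For this $t$ we have $L_t\le\min(L_{t-1},L_{t+1})$, and step $t$ is opposite in direction to both of its neighbors. So $|q_{t+1}-q_{t-2}|=L_{t-1}+L_{t+1}-L_t$. This number is at least $L_{t-1}>0$ and lies in $S$ by the Arf property. Deleting $q_{t-1}$ and $q_t$ leaves an admissible sequence with $s-2$ steps, a contradiction.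
\end{proof}

Since $k\mathbb{N}_0$ is Arf, part (i) contains the conjecture as well.

\section{A necessary condition}\label{sec:necessary}

For a converse we must turn a triple $x,y,z\in S$ with $x+z-y\notin S$ into a graph of order $x+z-y$ with all degrees in $S$. Example~\ref{ex:five} has the right shape. Take $a,b,c,d,e\ge1$ copies of $0,\ 0.8,\ 1.2,\ 1.6,\ 2.4$ respectively. By the list of adjacent pairs in that example, the degrees at the five positions are
\begin{equation}\label{eq:five}
a+b,\qquad a+b+c+d,\qquad b+c+d,\qquad b+c+d+e,\qquad d+e .
\end{equation}
To make the three middle degrees equal to $x,y,z$ we need $a=x-y$, $e=z-y$ and $b+c+d=y$, and then the order is $a+y+e=x+z-y$. The difficulty lies in the two outer degrees, which must also be in $S$. The choice that leaves the most room for $c$ is to make both equal to $m$. It requires $a,e<m$, which we arrange by choosing the triple well, and it requires $x+z-y>2m$, which is the source of the threshold in (A).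

\begin{proof}[Proof of Theorem~\ref{thm:monoids}\,(ii)]
Suppose that (A) fails. Then there is an integer $n\ge2m$ with $n\notin S$ that can be written as $n=x+z-y$ with $x,y,z\in S$ and $y\le\min(x,z)$. In any such triple $y\le x\le x+(z-y)=n$, so for this $n$ we may choose a triple with $y$ maximal. Put $a=x-y$ and $e=z-y$, so that $n=a+z=x+e=a+y+e$.

We have $a\notin S$, since otherwise $n=a+z\in S$, and $e\notin S$, since otherwise $n=x+e\in S$. In particular $a,e\ge1$. Next, $a<m$. Indeed, if $a\ge m$, then $(x,\,y+m,\,z+m)$ is a triple in $S$ with $y+m\le x$, $y+m\le z+m$ and $x+(z+m)-(y+m)=n$, against the maximality of $y$. Exchanging the roles of $x$ and $z$ gives $e<m$. Finally $n>2m$, because $2m\in S$.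

Let $b=m-a\ge1$, $d=m-e\ge1$ and $c=y-b-d=a+y+e-2m=n-2m\ge1$. With these multiplicities the degrees \eqref{eq:five} are $m$, $a+y=x$, $y$, $y+e=z$ and $m$. All lie in $S$, while the order is $n\notin S$. So this indifference graph does not respect $S$.
\end{proof}

\begin{example}
Let $S=\{3i+7j:i,j\in\mathbb{N}_0\}=\{0,3,6,7,9,\dots\}$. Here $m=3$ and $7+7-6=8\notin S$. The construction gives multiplicities $1,2,2,2,1$, degrees $3,7,6,7,3$ and order $8$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:monoids}\,(iii)]
If $S$ is Arf, apply (i). Conversely, suppose that every indifference graph respects $S$ and that $S$ has no element strictly between $m$ and $2m$. Let $x,y,z\in S$ with $y\le\min(x,z)$. If $y=0$, then $x+z-y=x+z\in S$. If $x+z-y\ge2m$, then $x+z-y\in S$ by (ii). In the remaining case $y>0$, so $x,y,z\ge m$, and $x,z\le x+z-y<2m$. The hypothesis on $S$ forces $x=z=m$. Then $m\le y\le m$, and $x+z-y=m\in S$.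
\end{proof}

\section{Neither implication reverses}\label{sec:converses}

\subsection*{The Arf property is not necessary}
The threshold $2m$ in (A) is not an artifact of the construction above: no graph of order less than $2m$ can be a counterexample.

\begin{lemma}\label{lem:small}
Let $S\ne\{0\}$ be a numerical monoid and let $G$ be an indifference graph of order $n$ with $1\le n<2m$. Then $G$ respects $S$.
\end{lemma}

\begin{proof}
Suppose that all degrees lie in $S$; being positive, they are at least $m$. Since $\ell_1=1$, the index $p=r_1$ equals $\deg(1)\ge m$. Since $r_n=n$ and $n\le 2m-1$,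
\[
\ell_n=n-\deg(n)+1\le n-m+1\le m\le p .
\]
So $p\in N[1]$ and $p\in N[n]$. Then $N[p]$ contains $1$ and $n$ and consists of consecutive indices, so $N[p]=\{1,\dots,n\}$ and $n=\deg(p)\in S$.
\end{proof}

Let $S=\{3i+4j:i,j\in\mathbb{N}_0\}=\{0,3,4,6,7,8,\dots\}$. It contains $6,7,8$ and $3$, hence every integer from $6=2m$ on. An indifference graph of order at least $6$ respects $S$ for that reason, and one of smaller order respects it by Lemma~\ref{lem:small}. But $S$ is not Arf, because $4+4-3=5\notin S$. So (i) has no converse.

\subsection*{Condition (A) is not sufficient}
Condition (A) governs zigzags of three steps whose total is at least $2m$. A longer zigzag can escape it: its total may be large while each of its three-step pieces has total below $2m$ and outside $S$, so that the shortening of Section~\ref{sec:arf} cannot start. We realize this with $110=70-50+70-50+70$, where $m=50$ and $70-50+70=90<100$. Let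
\[
S=\{0,50,57,70,100,107\}\cup\{113,114,115,\dots\}.
\]
The element $57$ will be needed as a degree. It brings along $107=50+57$ and, through (A), $113=70+100-57$.

\emph{$S$ is a monoid.} A sum of two nonzero elements is $50+50=100$, or $50+57=107$, or at least $\min(50+70,\,57+57)=114$.

\emph{$S$ satisfies \textup{(A)}.} Let $x,y,z\in S$ with $y\le x\le z$ (the condition is symmetric in $x$ and $z$), and let $N=x+z-y\ge100$. If $y=0$ or $N\ge113$, then $N\in S$. So let $y\ge50$ and $N\le112$; then $z\le N\le112$.
\begin{itemize}
\item If $z\le70$, then $N\le70+70-50=90$, which is excluded.
\item If $z=100$, then $x,y\in\{50,57,70,100\}$, so $x-y\in\{0,7,13,20,30,43,50\}$. As $x-y=N-100\le12$, we get $N\in\{100,107\}$.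
\item If $z=107$, then $x,y\in\{50,57,70,100,107\}$, and distinct elements of this set differ by at least $7$. As $x-y=N-107\le5$, we get $x=y$ and $N=107$.
\end{itemize}

\emph{A graph that does not respect $S$.} Take the positions and multiplicities in the first two rows of the table below. A vertex at position $x$ sees the positions in $[x-1,x+1]$, and the table records the first and the last of them. The cut $\ell-1$ is the running total just before the first position seen, the cut $r$ is the running total at the last one, and the degree is $r-(\ell-1)$.
\[
\begin{array}{l|rrrrrrrrr}
\text{position} & -1.3 & -1 & -0.4 & -0.2 & 0 & 0.2 & 0.4 & 1 & 1.3\\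
\text{copies} & 20 & 20 & 10 & 3 & 4 & 3 & 10 & 20 & 20\\
\text{running total} & 20 & 40 & 50 & 53 & 57 & 60 & 70 & 90 & 110\\ \hline
\text{first seen} & -1.3 & -1.3 & -1.3 & -1 & -1 & -0.4 & -0.4 & 0 & 0.4\\
\text{last seen} & -0.4 & 0 & 0.4 & 0.4 & 1 & 1 & 1.3 & 1.3 & 1.3\\ \hline
\ell-1 & 0 & 0 & 0 & 20 & 20 & 40 & 40 & 53 & 60\\
r & 50 & 57 & 70 & 70 & 90 & 90 & 110 & 110 & 110\\
\text{degree} & 50 & 57 & 70 & 50 & 70 & 50 & 70 & 57 & 50
\end{array}
\]
The five middle positions give the path $0\to70\to20\to90\to40\to110$ in the cut graph, which is the intended zigzag. All degrees lie in $S$, but the order is $110\notin S$. So (ii) has no converse. This proves part (iv) and completes the proof of Theorem~\ref{thm:monoids}.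

\section{Interval graphs}\label{sec:interval}

In an indifference graph no vertex $x$ has three pairwise nonadjacent neighbors, since three points pairwise more than $1$ apart do not fit into $[x-1,x+1]$. A long interval can have such neighbors, and it is then counted in several closed neighborhoods that are otherwise disjoint. The counterexample exploits this overcount.

\begin{proof}[Proof of Theorem~\ref{thm:interval}]
For $k=0$ a nonempty interval graph respects $\{0\}$ vacuously, because all degrees are at least $1$. For $k=1$ every order lies in $\mathbb{N}_0$. The case $k=2$ is Lemma~\ref{lem:handshake}.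

Let $k\ge3$. Take $U_1=[0,3]$ and $U_2=[3,6]$ once each, and $k-1$ copies of each of the one-point intervals $\{0.5\}$, $\{1.5\}$, $\{4.5\}$, $\{5.5\}$. A one-point interval meets its $k-1$ copies, itself included, and exactly one of $U_1,U_2$, so its degree is $k$. Each $U_i$ meets itself, the other long interval (at the point $3$), and $2(k-1)$ one-point intervals, so its degree is $2k$. All degrees are divisible by $k$. The order is $2+4(k-1)=4k-2$, which is not divisible by $k$, because $k\ge3$ does not divide $2$.
\end{proof}

In this graph $U_1$ has the pairwise nonadjacent neighbors $\{0.5\}$, $\{1.5\}$ and $U_2$. The closed neighborhoods at the four points have total size $4k$ and cover every vertex once, except $U_1$ and $U_2$, which they cover twice; this is the defect $2$. Loops and symmetry are present, so by Remark~\ref{rem:hyp} no ordering of the vertices makes all closed neighborhoods consecutive. One-point intervals are only a convenience: replacing each $\{t\}$ by $[t-0.1,\,t+0.1]$ gives the same graph.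

\begin{thebibliography}{9}

\bibitem{conj}
\emph{The Indifference Graph Numerical Monoid Conjecture},
\texttt{https://vadim.sdsu.edu/hp2.pdf}.

\end{thebibliography}
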